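
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The $n$-dimensional hypercube is $n$-ordered}


\begin{abstract}
A graph is $k$-ordered if any $k$ distinct vertices, in any prescribed cyclic order, lie in that order on a cycle. We prove that the $n$-dimensional hypercube is $n$-ordered for every $n\ge 3$, confirming a conjecture. More generally, if $k\ge 3$ and $k+f\le n$, then any $k$ vertices lie in prescribed order on a cycle that avoids any $f$ further given vertices. This general statement is false whenever $3\le k\le n+2$ and $k+f=n+2$; in particular the $n$-dimensional hypercube is not $(n+2)$-ordered. The method is to split the required cycle into two families of paths, one for each of two opposite facets, and to construct each family by induction on the dimension.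
\end{abstract}

\section{The question and the results}

A graph $G$ is \emph{$k$-ordered} if for every sequence $x_1,\dots,x_k$ of $k$ distinct vertices there is a cycle in $G$ that contains $x_1,\dots,x_k$ in this cyclic order. We study this property for the $n$-dimensional hypercube $Q_n=K_2^n$, the $n$-fold Cartesian product of $K_2$. Its vertices are the binary strings of length $n$, and two strings are adjacent if and only if they differ in exactly one coordinate.

For $k=3$ the order is no restriction, since three vertices on a cycle appear in either cyclic order, depending on the direction of traversal. The first real case is $k=4$, and there already $Q_3$ fails. Take $x_1=000$, $x_2=110$, $x_3=100$, $x_4=010$. A cycle through them in this order contains disjoint paths $P$ from $000$ to $110$ and $R$ from $100$ to $010$; the two pairs are the diagonals of a face. As $P$ avoids $100$ and $010$, its second vertex is $001$ and its last but one is $111$. In the same way $R$ contains $101$ and $011$. But the part of $P$ from $001$ to $111$ avoids the four vertices $000,110,100,010$, so it lies in the face $\{001,101,111,011\}$ and must contain $101$ or $011$, a contradiction.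

What should one expect in general? A cycle through $v$ uses two neighbors of $v$. So it cannot exist if $n-1$ of the $n$ neighbors of $v$ are prescribed vertices that must not be next to $v$. This can be forced by prescribing two vertices not adjacent to $v$ directly before and after $v$, and $n-1$ neighbors of $v$ elsewhere in the sequence, which makes $n+2$ prescribed vertices in total. Hence orderedness must stop near $n$. The conjecture, posed in \cite{source}, is that it does not stop before $n$: \emph{$Q_n$ is $n$-ordered for all $n\ge3$.} We prove this in a form that also allows forbidden vertices.

\begin{theorem}\label{thm:main}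
Let $n\ge 3$, $k\ge 3$, $f\ge 0$ and $k+f\le n$. For every set $F\subset V(Q_n)$ with $|F|=f$ and every sequence $x_1,\dots,x_k$ of distinct vertices outside $F$, the graph $Q_n-F$ contains a cycle through $x_1,\dots,x_k$ in this cyclic order.
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $n\ge 3$, $3\le k\le n+2$ and $f=n+2-k$. Then the conclusion of Theorem~\ref{thm:main} fails for some choice of $F$ and $x_1,\dots,x_k$.
\end{theorem}

\begin{corollary}\label{cor:ordered}
For every $n\ge3$ the hypercube $Q_n$ is $n$-ordered and not $(n+2)$-ordered. Hence the largest $m\le 2^n$ for which $Q_n$ is $m$-ordered is $n$ or $n+1$. For $n=3$ it is $3$.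
\end{corollary}

\begin{proof}
The first sentence is the case $f=0$ of the two theorems, with $k=n$ and $k=n+2$, respectively. If $3<m\le |V(G)|$ and $G$ is $m$-ordered, then $G$ is $(m-1)$-ordered, since we may append any further vertex to a sequence of length $m-1$. So $Q_n$ is not $m$-ordered for any $m$ with $n+2\le m\le 2^n$, which gives the second sentence. The third holds because $Q_3$ is not $4$-ordered.
\end{proof}

For $n\ge 4$ the arguments below do not decide between $n$ and $n+1$. The local obstruction described above proves Theorem~\ref{thm:upper} at once.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]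
Let $x_1=v$ be any vertex, and let $x_2,x_k$ be two distinct vertices that are neither equal nor adjacent to $v$; there are $2^n-n-1\ge4$ such vertices. Choose $n-1$ neighbors of $v$. Let $k-3$ of them be $x_3,\dots,x_{k-1}$, and let the remaining $n+2-k$ form $F$. Suppose that a cycle $C$ in $Q_n-F$ visits $x_1,\dots,x_k$ in this order. The vertex that follows $v$ on $C$ lies on the segment from $x_1$ to $x_2$, so it is none of $x_3,\dots,x_{k-1}$. It is a neighbor of $v$ outside $F$, so it must be the one neighbor of $v$ that was not chosen. The same argument, applied to the segment from $x_k$ to $x_1$, shows that the vertex preceding $v$ is also that neighbor. But the two neighbors of $v$ on $C$ are distinct, a contradiction.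
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}.

\section{The idea on four vertices of $Q_4$}\label{sec:idea}

Consider in $Q_4$ the sequence
\[
x_1=0000,\quad x_2=1101,\quad x_3=1000,\quad x_4=0111 .
\]
Split $Q_4$ along the last coordinate into two copies of $Q_3$, the levels $0$ and $1$. Deleting the last coordinate from $x_1,\dots,x_4$ gives four \emph{distinct} vertices $t_1=000$, $t_2=110$, $t_3=100$, $t_4=011$ of $Q_3$. So each $x_i$ has its own column, consisting of $x_i$ and its neighbor on the other level, and each $x_i$ can be reached on either level within its column.

We need four paths, joining $x_1x_2$, $x_2x_3$, $x_3x_4$ and $x_4x_1$. Build the first and third on level $0$ and the other two on level $1$. Then each level has to provide only two disjoint paths of $Q_3$: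
\begin{align*}
\text{level }0:&\quad 000\text{-}010\text{-}110,\qquad 100\text{-}101\text{-}001\text{-}011;\\
\text{level }1:&\quad 110\text{-}100,\qquad 011\text{-}001\text{-}000 .
\end{align*}
At each $t_i$ one path ends on level $0$ and one on level $1$; one of these two ends is $x_i$, and the other is joined to $x_i$ by the edge of its column. The result is the cycle
\[
\mathbf{0000}\text{-}0100\text{-}1100\text{-}\mathbf{1101}\text{-}1001\text{-}\mathbf{1000}\text{-}1010\text{-}0010\text{-}0110\text{-}\mathbf{0111}\text{-}0011\text{-}0001\text{-}\mathbf{0000}.
\]

The cyclic routing problem has become two problems for disjoint pairs, in a cube of dimension one less. To make this a proof we must deal with three things.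
\begin{itemize}
\item The paths on a level must also avoid the other prescribed vertices and the forbidden vertices on that level. So we study matchings together with vertices to be avoided, and solve these problems by splitting again, by induction on the dimension.
\item In $Q_3$ two disjoint pairs cannot always be joined: the diagonals of a face are an obstruction. The induction therefore starts in dimension $4$, and the case $n=k=4$ of Theorem~\ref{thm:main} needs a separate argument when this obstruction occurs.
\item A cycle of odd length is not the union of two matchings. We then let one level carry a path on three vertices in addition to a matching.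
\end{itemize}

\section{Tools}\label{sec:tools}

An edge has \emph{direction} $j$ if its ends differ in coordinate $j$. The \emph{parity} of a vertex is the parity of its number of ones. All vertices in a neighborhood $N(v)$ have the same parity, opposite to that of $v$. A graph is \emph{$m$-connected} if it has more than $m$ vertices and remains connected whenever fewer than $m$ vertices are deleted. We use the fan lemma: if $G$ is $2$-connected and $v,a,b$ are distinct vertices, then there are a $v$--$a$ path and a $v$--$b$ path that share only $v$. We call such a pair of paths a \emph{fan} from $v$ to $a,b$.

\subsection{Connectivity}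

Deleting $N(v)$ isolates $v$. The next lemma says that this is the only way to disconnect $Q_d$ by deleting at most $d$ vertices.

\begin{lemma}\label{lem:conn}
Let $d\ge2$ and let $F\subset V(Q_d)$ with $|F|\le d$. If $Q_d-F$ is disconnected, then $F=N(v)$ for some $v$, and $Q_d-F$ has exactly two components, one of which is $\{v\}$. Consequently $Q_d$ is $d$-connected; and if $a,b\notin F$ are distinct and no $a$--$b$ path avoids $F$, then $F=N(a)$ or $F=N(b)$.
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=2$, a $4$-cycle is disconnected by at most two vertices only if these are two opposite vertices, and then the claim holds. Let $d\ge3$. If some direction has $F$ inside one of its two levels, then the other level is connected and every remaining vertex is in it or has a neighbor in it, so $Q_d-F$ is connected. This covers $|F|\le1$. Otherwise take any direction. Let $Q^0,Q^1$ be its levels and $F_0,F_1$ the parts of $F$ in them; both are nonempty, so $|F_0|,|F_1|\le d-1$.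

If $Q^0-F_0$ and $Q^1-F_1$ are both connected, then one of the $2^{d-1}\ge d+1$ disjoint edges between the levels avoids $F$, and $Q_d-F$ is connected. Otherwise let $Q^0-F_0$ be disconnected, say. By induction $|F_0|=d-1$, and $Q^0-F_0$ has exactly two components, one of which is a single vertex. As $|F|\le d$ and $F_1\ne\emptyset$, we get $|F_1|=1<d-1$, and $Q^1-F_1$ is connected by induction. A component $K$ of $Q^0-F_0$ is joined to $Q^1-F_1$ by an edge unless the copy of $K$ on level $1$ is contained in $F_1$, that is, unless $K=\{v\}$ for a vertex $v$ whose copy is the only element of $F_1$. At most one component has this property. So if $Q_d-F$ is disconnected, it has exactly two components and one of them is such a $\{v\}$. Then $N(v)\subseteq F$, and $|F|\le d$ gives $F=N(v)$.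

The consequences are immediate: fewer than $d$ vertices never disconnect $Q_d$, and if $a$ and $b$ lie in different components of $Q_d-F$, then one of them is the isolated vertex.
\end{proof}

Let $d\ge3$, and let $T\subseteq V(Q_d)$ have $d+2$ elements. We call a pair $\{p,q\}\subseteq T$ \emph{stuck} if no $p$--$q$ path in $Q_d$ avoids $T\setminus\{p,q\}$. Here $d$ vertices are to be avoided, so by Lemma~\ref{lem:conn} a stuck pair satisfies $T\setminus\{p,q\}=N(p)$ or $T\setminus\{p,q\}=N(q)$.

\begin{lemma}\label{lem:stuck}
Let $d\ge3$ and let $T\subseteq V(Q_d)$ with $|T|=d+2$. At most one pair in $T$ is stuck.
\end{lemma}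

\begin{proof}
Suppose that $\{p,q\}$ is stuck, named so that $N(p)=T\setminus\{p,q\}$. Then $T=\{p,q\}\cup N(p)$, and $p,q$ are not adjacent. Let $\{c,e\}\subseteq T$ be another pair; one of its elements, say $c$, lies in $N(p)$. If $e=p$, the edge $cp$ shows that the pair is not stuck. Otherwise $e\in N(p)\cup\{q\}$. As $|N(p)|\ge3$, the set $T\setminus\{c,e\}$ contains a vertex of $N(p)\setminus\{c,e\}$, which has the parity of $c$. Hence $T\setminus\{c,e\}\ne N(c)$. If $e\in N(p)$, the same argument gives $T\setminus\{c,e\}\neq N(e)$. If $e=q$, then $p\in T\setminus\{c,e\}$ but $p\notin N(q)$, so again $T\setminus\{c,e\}\ne N(e)$. Thus $\{c,e\}$ is not stuck.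
\end{proof}

The analogous statement for $d=2$ fails: with $T=V(Q_2)$, neither diagonal pair of the $4$-cycle can be joined by a path avoiding the other.

\subsection{Linkages}

Let $H$ be a graph whose vertex set is a set $T\subseteq V(Q_d)$ of \emph{terminals}; the edges of $H$ need not be edges of $Q_d$. An \emph{$H$-linkage} is a family of paths $P_{xy}$ in $Q_d$, one for each $xy\in E(H)$, such that $P_{xy}$ joins $x$ and $y$, no internal vertex of a path is in $T$, and two paths share no vertices except common ends. In particular all paths avoid the isolated vertices of $H$. Adding isolated vertices to $H$ only makes the requirement stronger. A \emph{matching} is a graph of maximum degree at most $1$, so it may have isolated vertices.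

If $x_1x_2\cdots x_kx_1$ is a cycle of $H$, the corresponding paths of an $H$-linkage form a cycle of $Q_d$ through $x_1,\dots,x_k$ in this order.

\begin{lemma}\label{lem:three}
Let $T\subseteq V(Q_3)$ with $|T|\le4$, and let $H$ be a graph on $T$.
\begin{enumerate}
\item[(a)] If $H$ is a matching, it has a linkage unless it has two edges and these are the two diagonals of a face.
\item[(b)] If $H$ consists of a path $a\,v\,b$ and at most one isolated vertex, it has a linkage.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:conn}, $Q_3$ is $3$-connected. For (b), let $u$ be the isolated vertex (any fourth vertex if there is none). The graph $Q_3-u$ is $2$-connected, and a fan from $v$ to $a,b$ in it is the required linkage.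

For (a), a single edge can be realized because deleting at most two vertices leaves $Q_3$ connected. Let $ab$ and $cd$ be the edges of $H$. If $a,b$ are adjacent in $Q_3$, use this edge and a $c$--$d$ path in the connected graph $Q_3-\{a,b\}$; the same applies if $c,d$ are adjacent. So let both distances be at least $2$.

Suppose that one pair is antipodal, say $a=000$, $b=111$. Up to permuting coordinates and complementing all of them, $\{c,d\}$ is $\{100,010\}$ or $\{100,011\}$. Use $000\text{-}001\text{-}101\text{-}111$ together with $100\text{-}110\text{-}010$ or $100\text{-}110\text{-}010\text{-}011$, respectively.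

Now let both distances be $2$, say $a=000$, $b=011$. If $c$ and $d$ both have first coordinate $1$, use $a\text{-}001\text{-}b$ and a path in the face with first coordinate $1$. If exactly one of them, say $c$, has first coordinate $0$, then $c=001$ up to exchanging the last two coordinates, and $d\in\{100,111\}$; use $a\text{-}010\text{-}b$ and $c\text{-}101\text{-}d$. If both have first coordinate $0$, then $\{c,d\}=\{001,010\}$, and the two pairs are the diagonals of a face.
\end{proof}

The exception in (a) is genuine, as shown in the introduction.

\subsection{Free and blocked directions}

Fix a direction $j$ and write $Q_d=Q_{d-1}\times\{0,1\}$, where the second factor is coordinate $j$. A vertex is $x=(t_x,\lambda_x)$ with \emph{projection} $t_x\in V(Q_{d-1})$ and \emph{level} $\lambda_x$. We write $x'=(t_x,1-\lambda_x)$ for its neighbor in direction $j$. The \emph{column} of $x$ is $\{x,x'\}$. The names $0$ and $1$ of the levels may be exchanged.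

For the reduction of Section~\ref{sec:idea} the terminals must have different columns. Direction $j$ is \emph{blocked} for $T\subseteq V(Q_d)$ if two vertices of $T$ differ exactly in coordinate $j$, and \emph{free} otherwise. In a free direction the projections $t_x$ $(x\in T)$ are distinct. A free direction is \emph{splitting} if $T$ meets both levels, and \emph{flat} if $T$ lies in one level.

\begin{lemma}\label{lem:free}
Let $d\ge1$ and let $T\subseteq V(Q_d)$ be nonempty.
\begin{enumerate}
\item[(a)] If $|T|\le d$, some direction is free for $T$.
\item[(b)] If $|T|\le d+1$ and all directions are blocked, then $|T|=d+1$. Moreover, there are a direction and a vertex $y\in T$ such that one level of this direction meets $T$ only in $y$, the other contains $T\setminus\{y\}$, and all other directions are blocked for $T\setminus\{y\}$.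
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Phi$ be a spanning forest of the induced graph $Q_d[T]$, with one tree for each component. If $u,w\in T$ differ exactly in coordinate $j$, they are adjacent and hence joined by a path in $\Phi$. This path changes coordinate $j$ an odd number of times, so $\Phi$ has an edge of direction $j$. Hence the number of blocked directions is at most $|E(\Phi)|\le|T|-1$, which gives (a).

In (b), $d\le|E(\Phi)|\le|T|-1\le d$. So $|T|=d+1$, and $\Phi$ is a tree whose $d$ edges have distinct directions. Let $y$ be a leaf of $\Phi$, and let $j$ be the direction of the edge at $y$. The other edges of $\Phi$ form the tree $\Phi-y$ on $T\setminus\{y\}$ and have the other $d-1$ directions, one each. So coordinate $j$ is constant on $T\setminus\{y\}$ and takes the other value at $y$, and every direction other than $j$ is blocked for $T\setminus\{y\}$.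
\end{proof}

A vertex together with all its neighbors shows that a set of $d+1$ vertices can indeed block every direction.

\paragraph{Detours.} In the situation of Lemma~\ref{lem:free}(b), name the levels so that $y$ has level $1$ and $T\setminus\{y\}$ lies in level $0$. For $x\in T\setminus\{y\}$, let the \emph{detour} from $x$ to $y$ be the edge $xy$ if $x'=y$, and otherwise the edge $xx'$ followed by an $x'$--$y$ path inside level $1$. The detour meets level $0$ only in $x$ and meets $T$ only in $x$ and $y$. So it can be added to any linkage inside level $0$ with terminal set $T\setminus\{y\}$.

\subsection{Lifting}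

The next lemma is the reduction of Section~\ref{sec:idea} in general form. In the example the two edges at each terminal were assigned to different levels. If two edges at a terminal $x$ are assigned to the same level, they cannot both reach $x$ through its neighbor $x'$; so that level must be the level of $x$ itself.

\begin{lemma}[Lifting]\label{lem:lift}
Let $H$ be a graph on $T\subseteq V(Q_d)$, and let a direction be free for $T$. Assign to each edge of $H$ a level in $\{0,1\}$ so that
\begin{equation}\label{eq:star}
\text{if two edges at $x$ are assigned to the same level }\ell,\text{ then }\ell=\lambda_x .
\end{equation}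
For $\ell\in\{0,1\}$, let $T^\ell$ be the set of all $t_x$ such that $\lambda_x=\ell$ or some edge at $x$ is assigned to $\ell$, and let $H^\ell$ be the graph on $T^\ell$ with the edges $t_xt_y$ for which $xy\in E(H)$ is assigned to $\ell$. If $H^0$ and $H^1$ have linkages in $Q_{d-1}$, then $H$ has a linkage in $Q_d$.
\end{lemma}

\begin{proof}
Place the linkage of $H^\ell$ in level $\ell$, for $\ell=0,1$. For an edge $xy$ assigned to $\ell$, take the path of $t_xt_y$ in level $\ell$. If $\lambda_x\ne\ell$, extend it at its end $(t_x,\ell)=x'$ by the edge $x'x$; do the same at $y$. This gives a path $P_{xy}$ from $x$ to $y$. We call it a path \emph{of level} $\ell$; it is contained in level $\ell$ except possibly for its ends.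

\emph{Internal vertices are not terminals.} If $x'$ is internal because the path was extended to $x$, it is not in $T$ because the direction is free. An internal vertex of a path placed in level $\ell$ is not a terminal $z$, because such a $z$ would have $\lambda_z=\ell$ and hence $t_z\in T^\ell$.

\emph{Two paths of the same level $\ell$.} In level $\ell$ they share at most a vertex $(t_x,\ell)$ such that both edges contain $x$; then $\lambda_x=\ell$ by \eqref{eq:star}, and the shared vertex is the common end $x$. Outside level $\ell$ the paths contain only ends $x$ with $\lambda_x\ne\ell$, and by \eqref{eq:star} at most one edge assigned to $\ell$ contains such an $x$.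

\emph{A path $P$ of level $0$ and a path $P'$ of level $1$.} Suppose that they share a vertex $w$, on level $0$ say. The only vertices of $P'$ on level $0$ are ends, so $w$ is an end of $P'$. As $w\in T$, it is not internal in $P$, so it is an end of $P$ too. The other case is symmetric.
\end{proof}

If $\lambda_x\ne\ell$ and no edge at $x$ is assigned to $\ell$, then $t_x\notin T^\ell$; we say that $x$ is \emph{omitted} from level $\ell$. Omitting vertices is how we gain the one terminal that the induction needs. If $H^\ell$ has no edges, nothing is required on level $\ell$.

\section{Matchings}\label{sec:match}

In Theorem~\ref{thm:main} up to $n$ terminals are projected to $Q_{n-1}$. So we need linkages for up to $d+1$ terminals in $Q_d$.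

\begin{proposition}\label{prop:L}
Let $d\ge4$ and let $T\subseteq V(Q_d)$ with $|T|\le d+1$. Every matching on $T$ has a linkage.
\end{proposition}

Two limits are worth noting. For $d=3$ the statement fails for the diagonals of a face. And $d+1$ cannot be replaced by $d+2$: for nonadjacent $a\neq b$, let the terminals be $a$, $b$ and all vertices of $N(a)$, and let $ab$ be the only edge.

\begin{proof}
We use induction on $d$. Let $H$ be the matching. Adding isolated vertices, we may assume $|T|=d+1$. For $d\ge5$ we may use the proposition in $Q_{d-1}$ for at most $d$ terminals; for $d=4$ we use Lemma~\ref{lem:three}(a) instead. In every assignment below, condition \eqref{eq:star} holds trivially because $H$ has maximum degree at most $1$. Either some direction is free, and hence splitting or flat, or all directions are blocked. So one of the following cases occurs.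

\smallskip
\emph{Case 1: some direction is splitting, $d\ge5$.} There are $x\in T$ on level $0$ and $y\in T$ on level $1$ with $xy\notin E(H)$. Indeed, choose any $x$ and $y$ on these levels; if $xy\in E(H)$, take a third vertex $z\in T$ and replace by it the one of $x,y$ that has the same level. Assign the edge at $x$ (if any) to $0$, the edge at $y$ (if any) to $1$, and all other edges arbitrarily. Then $x$ is omitted from level $1$ and $y$ from level $0$. So $|T^0|,|T^1|\le d$, and the induction hypothesis and Lemma~\ref{lem:lift} give a linkage.

\smallskip
\emph{Case 1, $d=4$.} If $H$ has at most one edge, use that $Q_4$ is $4$-connected and only three other terminals have to be avoided. Otherwise let $H$ have edges $ab,cd$ and the isolated vertex $w$; name the levels so that $\lambda_w=0$. We assign $ab$ and $cd$ to different levels. By Lemma~\ref{lem:three}(a) this succeeds if on each level at least one terminal is omitted, since then each level has one edge on at most four terminals. Under both assignments $w$ is omitted from level $1$. With $ab\to0$, $cd\to1$, a terminal is omitted from level $0$ unless $c,d$ are both on level $0$. With $ab\to1$, $cd\to0$, a terminal is omitted from level $0$ unless $a,b$ are both on level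 $0$. If both choices failed, all of $T$ would be on level $0$, contrary to the splitting assumption.

\smallskip
\emph{Case 2: some direction is flat}, say with $T$ in level $0$. If $H$ has at most one edge, assign it to level $1$; then $|T^1|\le2$, and no edge is assigned to level $0$. Let $H$ have at least two edges. The projection of $T$ to $Q_{d-1}$ has $d+1=(d-1)+2$ vertices, so by Lemma~\ref{lem:stuck} at most one edge of $H$ projects to a stuck pair. Assign an edge that does not to level $0$, and all others to level $1$. Level $0$ has a linkage since the pair is not stuck. The two ends of the edge assigned to level $0$ are omitted from level $1$, so $|T^1|\le d-1$. For $d\ge5$ the induction hypothesis applies on level $1$. For $d=4$ only one edge is assigned to level $1$, on two terminals.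

\smallskip
\emph{Case 3: all directions are blocked.} Take $y$ and the levels as in Lemma~\ref{lem:free}(b), with $y$ on level $1$ and the $d$ vertices of $T\setminus\{y\}$ on level $0$. The graph $H-y$ is a matching on $T\setminus\{y\}$, and it has a linkage in level $0$. For $d\ge5$ this is the induction hypothesis. For $d=4$ it follows from Lemma~\ref{lem:three}(a), because all three directions of level $0$ are blocked for $T\setminus\{y\}$, so $T\setminus\{y\}$ is not contained in a face. If $y$ has a partner $x$ in $H$, add the detour from $x$ to $y$.
\end{proof}

\begin{remark}
A graph is called $m$-linked if for any $2m$ distinct vertices $s_1,\dots,s_m,r_1,\dots,r_m$ there are disjoint paths joining $s_i$ to $r_i$ for $i=1,\dots,m$. Proposition~\ref{prop:L} contains the statement that $Q_d$ is $\lfloor (d+1)/2\rfloor$-linked for $d\ge4$.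
\end{remark}

\section{A path on three vertices and a matching}\label{sec:path}

\begin{proposition}\label{prop:M}
Let $d\ge4$ and let $T\subseteq V(Q_d)$ with $|T|\le d+1$. Let $H$ be a graph on $T$ that consists of a path $a\,v\,b$ and a matching on $T\setminus\{a,v,b\}$. Then $H$ has a linkage.
\end{proposition}

\begin{proof}
We use induction on $d$. Adding isolated vertices, we may assume $|T|=d+1$. The main device is to assign $av$ and $vb$ to different levels: then both levels carry matchings, and \eqref{eq:star} holds because every vertex other than $v$ has degree at most $1$. We first treat the blocked case for all $d$, then the splitting and flat cases for $d\ge5$, and finally these two cases for $d=4$.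

\medskip
\textbf{All directions blocked, $d\ge4$.} Take $y$ and the levels as in Lemma~\ref{lem:free}(b), with $y$ on level $1$ and the $d$ vertices of $T\setminus\{y\}$ on level $0$. The graph $H-y$ has a linkage in level $0$:
\begin{itemize}
\item If $y\in\{a,v,b\}$, then $H-y$ is a matching. For $d\ge5$ use Proposition~\ref{prop:L} in dimension $d-1$. For $d=4$ use Lemma~\ref{lem:three}(a); as before, $T\setminus\{y\}$ is not contained in a face.
\item If $y\notin\{a,v,b\}$, then $H-y$ is the path $a\,v\,b$ with a matching. For $d\ge5$ use the induction hypothesis. For $d=4$ there is exactly one terminal besides $a,v,b$ in $T\setminus\{y\}$, and Lemma~\ref{lem:three}(b) applies.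
\end{itemize}
It remains to add paths for the edges at $y$. If $y\ne v$, there is at most one such edge, and we add the detour from its other end to $y$. If $y=v$, we need paths from $v$ to $a$ and to $b$. If $v\notin\{a',b'\}$, take a fan from $v$ to $a',b'$ in level $1$, which is $2$-connected, and the edges $a'a$, $b'b$. Otherwise we may assume $a'=v$, so $b'\ne v$; take the edge $va$ and the detour from $b$ to $v$. In both cases the two added paths share only $v$, and they meet level $0$ only in $a$ and $b$.

\medskip
\textbf{A splitting direction, $d\ge5$.} We want to omit a terminal from each level, as in Case~1 of Proposition~\ref{prop:L}.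

Suppose first that both levels contain vertices of $T\setminus\{v\}$. The graph $H-v$ is a matching on at least three vertices. So, exactly as in that Case~1, there are $x,y\in T\setminus\{v\}$ on levels $0$ and $1$ with $xy\notin E(H)$. Each of them is on at most one edge of $H$, and no edge contains both. Assign the edge at $x$ (if any) to $0$, the edge at $y$ (if any) to $1$, and $av,vb$ to different levels. This is consistent: if exactly one of $x,y$ lies in $\{a,b\}$, it determines the level of one of $av,vb$, and the other gets the other level; if both do, their edges already have different levels. Assign all other edges arbitrarily. Then $x$ is omitted from level $1$ and $y$ from level $0$, and Proposition~\ref{prop:L} applies on both levels.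

Otherwise one level, say $1$, meets $T$ only in $v$. Assign $av$ and $vb$ to level $1$ and all other edges to level $0$; \eqref{eq:star} holds as $\lambda_v=1$. Then $T^1=\{t_a,t_v,t_b\}$, and a fan in the $2$-connected graph $Q_{d-1}$ is a linkage of $H^1$. As $v$ is omitted from level $0$, $H^0$ is a matching on $d$ terminals, and Proposition~\ref{prop:L} applies.

\medskip
\textbf{A flat direction, $d\ge5$}, say with $T$ in level $0$. By Lemma~\ref{lem:stuck}, applied to the projection of $T$ to $Q_{d-1}$, there is $c\in\{a,b\}$ such that $\{t_v,t_c\}$ is not stuck. Assign $vc$ to level $0$ and all other edges to level $1$. Then $H^0$ has a linkage. As $c$ is omitted from level $1$, $H^1$ is a matching on at most $d$ terminals, and Proposition~\ref{prop:L} applies.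

\medskip
For $d=4$ Proposition~\ref{prop:L} is not available on the levels, where two edges may be the diagonals of a face of $Q_3$. We now choose the assignments so as to avoid this. If $H$ has no edges besides $av$ and $vb$, delete the other two terminals from $Q_4$. The remaining graph is $2$-connected, and a fan from $v$ to $a,b$ is a linkage. So let $T=\{a,v,b,x,y\}$ with the further edge $xy$.

\medskip
\textbf{A splitting direction, $d=4$.} Name the levels so that $\lambda_v=0$.

If at most one of $x,y$ is on level $0$, assign $av,vb\to0$ and $xy\to1$; \eqref{eq:star} holds since $\lambda_v=0$. The terminals on level $0$ are $t_a,t_v,t_b$ and at most one more, and Lemma~\ref{lem:three}(b) applies. As $v$ is omitted from level $1$, $H^1$ has a single edge and at most four terminals, and Lemma~\ref{lem:three}(a) applies.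

Now let $x,y$ be on level $0$. As the direction is splitting, $a$ or $b$ is on level $1$. Write $\{a,b\}=\{c,e\}$ with $\lambda_c=1$. Consider the assignment
\[
ve,\,xy\to0,\qquad vc\to1 .
\]
Since $c$ is omitted from level $0$ and $x,y$ are omitted from level $1$, we have $T^0=\{t_v,t_e,t_x,t_y\}$, and $H^1$ has a single edge and at most three terminals. So this works by Lemma~\ref{lem:three}(a), unless $\{t_v,t_e\}$ and $\{t_x,t_y\}$ are the diagonals of a face. Suppose that they are. Two vertices of $Q_3$ at distance $2$ lie in only one common face, so $\{t_v,t_c\}$ and $\{t_x,t_y\}$ are \emph{not} the diagonals of a face. If $\lambda_e=1$, exchange the roles of $c$ and $e$; the assignment then works. If $\lambda_e=0$, assign instead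
\[
ve\to0,\qquad vc,\,xy\to1 .
\]
Again $c$ is omitted from level $0$, where one edge on four terminals is to be linked. Also $e$ is omitted from level $1$, so $T^1=\{t_v,t_c,t_x,t_y\}$ with the edges $t_vt_c$ and $t_xt_y$. Lemma~\ref{lem:three}(a) applies on both levels.

\medskip
\textbf{A flat direction, $d=4$.} Let this be coordinate $4$, equal to $0$ on $T$. Until we return to $Q_4$ explicitly, we identify $T$ with its projection to $Q_3$. Consider the two assignments
\[
\text{(A)}\quad va\to0,\ \ vb,xy\to1;\qquad\qquad
\text{(B)}\quad vb\to0,\ \ va,xy\to1 .
\]
In (A) the terminals on level $1$ are $v,b,x,y$. So (A) works unless $\{v,a\}$ is stuck or $\{v,b\},\{x,y\}$ are the diagonals of a face. Similarly, (B) works unless $\{v,b\}$ is stuck or $\{v,a\},\{x,y\}$ are the diagonals of a face. Suppose that both fail. By Lemma~\ref{lem:stuck} at most one of $\{v,a\},\{v,b\}$ is stuck. Also, at most one of them forms the diagonals of a face together with $\{x,y\}$, because the vertex opposite to $v$ in the unique face containing $x$ and $y$ is determined. So one assignment fails because of a stuck pair and the other because of diagonals. Exchanging $a$ and $b$ if necessary, $\{v,a\}$ is stuck, and $\{v,a\},\{x,y\}$ are the diagonals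 of a face. By the first property, $\{b,x,y\}=N(p)$ for some $p\in\{v,a\}$. By symmetry of the cube let $p=000$, $x=100$, $y=010$, $b=001$; by the second property the other element of $\{v,a\}$ is $110$. Back in $Q_4$, there are two configurations, with linkages as follows.
\[
\renewcommand{\arraystretch}{1.15}
\begin{array}{lll}
v=0000,\ a=1100: & vb: & 0000\text{-}0010\\
(b=0010,\ x=1000, & va: & 0000\text{-}0001\text{-}1001\text{-}1101\text{-}1100\\
\phantom{(}y=0100) & xy: & 1000\text{-}1010\text{-}1110\text{-}0110\text{-}0100\\[6pt]
v=1100,\ a=0000: & vb: & 1100\text{-}1110\text{-}0110\text{-}0010\\
(b=0010,\ x=1000, & va: & 1100\text{-}1101\text{-}1001\text{-}0001\text{-}0000\\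
\phantom{(}y=0100) & xy: & 1000\text{-}1010\text{-}1011\text{-}0011\text{-}0111\text{-}0101\text{-}0100
\end{array}
\]
In each configuration the internal vertices listed are all distinct and none is in $T=\{0000,1100,0010,1000,0100\}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Let $T=\{x_1,\dots,x_k\}\cup F$, so that $|T|=k+f\le n$, and let $H$ be the cycle $x_1x_2\cdots x_kx_1$ with the vertices of $F$ as isolated vertices. An $H$-linkage in $Q_n$ gives the required cycle. By Lemma~\ref{lem:free}(a) there is a free direction for $T$; fix one. The hypothesis $k+f\le n$ is used here and again through $|T^\ell|\le n=(n-1)+1$, the number of terminals that Propositions~\ref{prop:L} and~\ref{prop:M} allow in $Q_{n-1}$. We put $x_{k+1}=x_1$.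

\medskip
\textbf{$k$ even, $n\ge5$.} For $1\le i\le k$ assign $x_ix_{i+1}$ to the level $i\bmod2$. As $k$ is even, the two edges at each $x_i$ are assigned to different levels, so \eqref{eq:star} holds and $H^0,H^1$ are matchings on at most $n$ terminals in $Q_{n-1}$. Proposition~\ref{prop:L}, with $d=n-1\ge4$, and Lemma~\ref{lem:lift} give an $H$-linkage.

\medskip
\textbf{$k$ odd.} Name the levels so that $\lambda_{x_1}=0$. Assign $x_kx_1$ to $0$, and for $1\le i\le k-1$ assign $x_ix_{i+1}$ to $0$ if $i$ is odd and to $1$ if $i$ is even. Only at $x_1$ do both edges have the same level, and this level is $0=\lambda_{x_1}$; so \eqref{eq:star} holds. The graph $H^1$ is a matching. The graph $H^0$ consists of the path $t_{x_k}t_{x_1}t_{x_2}$, a matching formed by the projections of $x_3x_4,x_5x_6,\dots,x_{k-2}x_{k-1}$ (empty if $k=3$), and isolated vertices. Both have at most $n$ terminals. We find linkages as follows and apply Lemma~\ref{lem:lift}.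
\begin{itemize}
\item If $n\ge5$, Proposition~\ref{prop:M} applies to $H^0$ and Proposition~\ref{prop:L} to $H^1$.
\item If $n=4$, then $k=3$. Lemma~\ref{lem:three}(b) applies to $H^0$. As $H^1$ has only one edge, Lemma~\ref{lem:three}(a) applies to it.
\item If $n=3$, then $k=3$ and $f=0$. A fan in the $4$-cycle $Q_2$ is a linkage of $H^0$. As $x_1$ is omitted from level $1$, $H^1$ is a single edge on two terminals, and $Q_2$ is connected.
\end{itemize}

\medskip
\textbf{$k$ even, $n\le 4$.} Then $n=k=4$ and $f=0$. Write $t_i$ for the projection of $x_i$ to $Q_3$. Assign $x_1x_2,x_3x_4$ to level $0$ and $x_2x_3,x_4x_1$ to level $1$. By Lemma~\ref{lem:three}(a) and Lemma~\ref{lem:lift} we are done unless one of the matchings $\{t_1t_2,t_3t_4\}$ and $\{t_2t_3,t_4t_1\}$ consists of the diagonals of a face of $Q_3$. Suppose that one does. After a cyclic renumbering of the $x_i$ it is the first.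

Now $t_1,t_3,t_2,t_4$ is the cyclic order around a face. Hence, besides the free direction, there is a second coordinate that is constant on $T$, say equal to $0$. We use these two coordinates together. Drop the constant coordinate from the $t_i$. Then $Q_4$ is the Cartesian product of the $4$-cycle $t_1t_3t_2t_4$ and the $4$-cycle of \emph{corners}
\[
0=(0,0),\qquad 1=(1,0),\qquad 2=(1,1),\qquad 3=(0,1),
\]
where the first entry is the level and the second is the constant coordinate. We have $x_i=(t_i,c_i)$ with $c_i\in\{0,1\}$. Exchanging the two levels exchanges the corners $0\leftrightarrow1$ and $3\leftrightarrow2$, so we may assume $c_1=0$. By the \emph{column} of $x_i$ we now mean the $4$-cycle $\{t_i\}\times\{0,1,2,3\}$.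

The terminals occupy only the corners $0$ and $1$, so the two crossing pairs can pass through each other's columns at the corners $2$ and $3$. We use the pieces
\begin{align*}
x_1x_2:&\quad (t_1,3)\text{-}(t_3,3)\text{-}(t_2,3), & x_2x_3:&\quad (t_2,0)\text{-}(t_3,0),\\
x_3x_4:&\quad (t_3,2)\text{-}(t_1,2)\text{-}(t_4,2), & x_4x_1:&\quad (t_4,0)\text{-}(t_1,0),
\end{align*}
and connect them to the terminals inside the columns (Figure~\ref{fig:four}). Each $x_i$ needs two paths in its column that share only $x_i$ and lead to the ends of its two pieces; we list their corners.
\begin{itemize}
\item $x_1$, to the corners $0$ and $3$: the trivial path and $0\text{-}3$.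
\item $x_2$, to the corners $0$ and $3$: the trivial path and $0\text{-}3$ if $c_2=0$; $1\text{-}0$ and $1\text{-}2\text{-}3$ if $c_2=1$.
\item $x_3$ and $x_4$, to the corners $0$ and $2$: the trivial path and $0\text{-}1\text{-}2$ if $c_i=0$; $1\text{-}0$ and $1\text{-}2$ if $c_i=1$.
\end{itemize}
The pieces are disjoint. In the column of each of its two terminals a piece has only its end, where the corresponding column path arrives. The only vertices in which a piece meets the column of another terminal are $(t_3,3)$ and $(t_1,2)$. These two vertices are not terminals, and they are not used inside the columns: the paths in the column of $x_3$ use only the corners $0,1,2$, and those in the column of $x_1$ use only $0,3$. So the pieces and the column paths form a cycle that visits $x_1,x_2,x_3,x_4$ in this order. This completes the proof of Theorem~\ref{thm:main}. \qed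

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray!60] (0,0) grid (3,3);
\foreach \x in {0,1,2,3} \foreach \y in {0,1,2,3} \fill[gray] (\x,\y) circle (1.3pt);
\draw[line width=1.6pt] (1,1)--(1,0)--(3,0)--(3,1)--(2,1)--(2,3)--(0,3)--(0,1)--(1,1);
\foreach \p in {(1,1),(3,1),(2,1),(0,2)} \fill \p circle (3pt);
\node[above right] at (1,1) {$x_1$};
\node[above right] at (3,1) {$x_2$};
\node[above right] at (2,1) {$x_3$};
\node[above right] at (0,2) {$x_4$};
\node at (0,-0.45) {$t_4$};
\node at (1,-0.45) {$t_1$};
\node at (2,-0.45) {$t_3$};
\node at (3,-0.45) {$t_2$};
\node at (-0.45,0) {$3$};
\node at (-0.45,1) {$0$};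
\node at (-0.45,2) {$1$};
\node at (-0.45,3) {$2$};
\end{tikzpicture}
\caption{The cube $Q_4$ as the product of the $4$-cycle $t_4t_1t_3t_2$ (columns) and the $4$-cycle of corners $3,0,1,2$ (rows). The edges joining the first and last column, and those joining the first and last row, are not drawn. The thick cycle visits $x_1,x_2,x_3,x_4$ in this order; here $c_1=c_2=c_3=0$ and $c_4=1$, where $c_i$ is the row of $x_i$.}
\label{fig:four}
\end{figure}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Linkedness, Orderedness and Connectivity in Graphs},
\url{http://www.memphis.edu/msci/people/gmszaros/linkedness_orderedness_connectivity.pdf}.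
\end{thebibliography}

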